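# A linear order whose spectrum is the set of nonlow degrees

## 1. The theorem and its terms

**Theorem A.** There is a countable linear order $\mathcal L_1$, all of whose blocks (maximal sets of elements at finite distance) have size at most $3$, with
$$\mathrm{Spec}(\mathcal L_1)=\{\mathbf d:\mathbf d'>\mathbf 0'\}.$$

In plain words: a Turing degree is the degree of some presentation of $\mathcal L_1$ exactly when its jump is strictly above $\mathbf 0'$.

**Definition (degree and spectrum).** Let $\mathcal N$ be a countable structure with domain $\omega$. Its degree $\deg(\mathcal N)$ is the Turing degree of its atomic diagram; for a linear order this is the degree of the order relation on $\omega$. The spectrum of a countable structure $\mathcal M$ is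
$$\mathrm{Spec}(\mathcal M)=\{\deg(\mathcal N):\mathcal N\cong\mathcal M\ \&\ \mathrm{dom}(\mathcal N)=\omega\}.$$
A *copy* of $\mathcal M$ always means a copy with domain $\omega$.

**Definition (nonlow).** A degree $\mathbf d$ is nonlow if $\mathbf d'>\mathbf 0'$, and nonlow$_n$ if $\mathbf d^{(n)}>\mathbf 0^{(n)}$. Since $\mathbf d'\ge\mathbf 0'$ always holds, nonlow means the same as $\mathbf d'\not\le\mathbf 0'$. The degree $\mathbf 0$ is low, and there are noncomputable low degrees as well, so Theorem A asks for more than an order without a computable copy.

**Definition (block).** Two elements of a linear order are at finite distance if only finitely many elements lie between them. This is an equivalence relation, and its classes are the blocks. In $\omega$ there is one block. In the order type $\eta$ of $\mathbb Q$ every block is a single element. In $\eta+2+\eta+3+\eta$ there is one block of size $2$, one of size $3$, and all others are singletons.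

The question is taken from "Boolean Subalgebras of the Computable Atomless Boolean Algebra" (http://qcpages.qc.cuny.edu/%7Ermiller/slides/UC2011.pdf). Two known facts surround it. For each $n>1$ there is a linear order whose spectrum is exactly the set of nonlow$_n$ degrees. And there is a unary relation $U$ on the computable dense order $\mathbb Q$ such that the degrees of the images of $U$ in computable copies of $\mathbb Q$ are exactly the $\mathbf d$ with $\mathbf d'>\mathbf 0'$. Theorem A concerns the case $n=1$ for linear orders.

We shall prove a relativized form and three strengthenings.

**Theorem B.** For every $Y\subseteq\omega$ there is a countable linear order $L^Y$ with blocks of size $\le3$ such that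

1. if $D'\le_TY'$, then $D$ computes no copy of $L^Y$;
2. if $D\ge_TY$ and $D'\not\le_TY'$, then $D$ computes a copy of $L^Y$.

**Theorem C.**

* (a) For every $n\ge1$ there is a linear order with spectrum exactly $\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$.
* (b) There is a single Turing functional $\Psi$ with $\Psi^D\cong\mathcal L_1$ for every nonlow $D$.
* (c) For a countably infinite linear order $K$, the order $(\eta+2+\eta)\cdot K$, in which each point of $K$ is replaced by $\eta+2+\eta$ (so blocks have size $\le2$), has spectrum $\{\mathbf d:\mathbf d'>\mathbf 0'\}$ if and only if for all $X\ge_T\emptyset'$: $K$ has an $X$-computable copy $\iff X\not\le_T\emptyset'$.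

Part (c) is an equivalence; it does not decide whether such a $K$ exists.

We use these textbook facts. *Limit lemma:* $f\le_TD'$ if and only if there is a $D$-computable $f_s(x)$ with $\lim_sf_s(x)=f(x)$ for all $x$; an index for the approximation is found uniformly from an index for $f$, and if $f$ takes values in a given finite set, so may $f_s$. *A relation that is $\Pi_1(D)$ or $\Sigma_1(D)$ is computable in $D'$.* *Friedberg's jump inversion theorem:* every $X\ge_T\emptyset'$ is Turing equivalent to $D'$ for some $D$.

## 2. Computing a copy versus being the degree of a copy

The spectrum speaks of the exact degree of a copy. The first lemma lets us forget this.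

**Lemma 1.** Let $L$ be a countably infinite linear order. Then $\deg(D)\in\mathrm{Spec}(L)$ if and only if $D$ computes a copy of $L$.

*Proof.* One direction is clear. Conversely, let $N=(\omega,<_N)$ be a $D$-computable copy. For each $n$, interchange the names $2n$ and $2n+1$ if necessary, so that in the new copy $2n$ is below $2n+1$ if and only if $n\in D$. With oracle $D$ we know which pairs were interchanged, so the new copy is $\le_TD$. From the new copy we read off $D$. So its degree is exactly $\deg(D)$. $\square$

For example, $\mathrm{Spec}(\eta)$ and $\mathrm{Spec}(\omega)$ contain all degrees, since each of these orders has a computable copy. We want an order that some, but not all, degrees compute.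

A natural first thought is to fix a set $S\not\le_T\emptyset'$ and to arrange that $S\le_TN'$ for every copy $N$. This keeps low degrees out, but it keeps out too much. By the minimal pair theorem relativized to $\emptyset'$ there are $X_0,X_1>_T\emptyset'$ such that every set computable in both is computable in $\emptyset'$. By Friedberg's theorem $X_i\equiv_TD_i'$ for some $D_i$, and both $D_i$ are nonlow. If the degrees of $D_0$ and $D_1$ both belonged to the spectrum, then $S\le_TD_0'$ and $S\le_TD_1'$, hence $S\le_T\emptyset'$, a contradiction. So copies of $\mathcal L_1$ cannot all carry one fixed set $S\not\le_T\emptyset'$ in their jumps. The order has to reward a set $D$ for having *some* information in $D'$ beyond $\emptyset'$, without prescribing which.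

## 3. Blocks and jump inversion

The condition on $\mathbf d$ concerns $\mathbf d'$, so we want a way to turn $D'$-computable objects into $D$-computable orders.

**Definition ($\Theta$).** A colored linear order is a linear order $K$ with a map $c:K\to\{2,3\}$. Put
$$\Theta(K)=\sum_{x\in K}(\eta+c(x)+\eta).\tag{1}$$
The elements of the $\eta$-parts are called *filler*.

For instance, if $K$ has two points, colored $2$ and then $3$, then $\Theta(K)=\eta+2+\eta+\eta+3+\eta\cong\eta+2+\eta+3+\eta$.

Since $\eta$ is dense without endpoints, a filler element has no immediate successor or predecessor. The first element of a part $c(x)$ has no immediate predecessor, because the $\eta$ before it has no greatest element; likewise its last element has no immediate successor. So filler elements are singleton blocks, and the blocks of size $\ge2$ are exactly the parts $c(x)$, ordered as $K$. We call them 2-blocks and 3-blocks.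

**Lemma 2 (jump inversion).** If $(K,c)$ is a $D'$-computable colored linear order with domain $\omega$, then $\Theta(K)$ has a $D$-computable copy. The construction is uniform, given an index for $(K,c)$ and the value $c(0)$.

*Proof.* **Step 1 (approximate $K$ and $c$ from $D$).** By the limit lemma there are $D$-computable $k_s(x,y)\in\{0,1\}$ and $c_s(x)\in\{2,3\}$ such that $\lim_sk_s(x,y)$ exists and equals $1$ if and only if $x<_Ky$, and $\lim_sc_s=c$. Changing finitely much information, we may assume $c_s(0)=c(0)$ and $k_s(0,0)=0$ for all $s$.

**Step 2 (build the order, so that a wrong guess about $K$ becomes filler).** We build $P=\bigcup_sP_s$, each $P_s$ finite. At each stage there is an active set $\{0,\dots,n\}$. The set $P_s$ is partitioned into convex sets $I_0,\dots,I_n$, and each $I_x$ contains a set of consecutive elements called the block of $x$; the other elements of $I_x$ are its filler.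

At stage $0$ the active set is $\{0\}$, and $P_0=I_0$ is a block of $c(0)$ elements. Stage $s+1$ has three parts.

* (a) *Correct.* Suppose that for some active $x$ either $c_{s+1}(x)$ differs from the size of the block of $x$, or $k_{s+1}$ on $\{0,\dots,x\}$ is not the strict order in which $I_0,\dots,I_x$ currently stand. Take the least such $x$; by Step 1, $x\ge1$. Deactivate all active $y\ge x$. Each element of such an $I_y$ is transferred, as filler, to $I_w$, where $w$ is the rightmost among $0,\dots,x-1$ whose $I_w$ is to the left of the element; if there is none, $w$ is the leftmost among $0,\dots,x-1$. The new $I_w$ ($w<x$) are again convex and partition $P_s$.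
* (b) *Extend.* Let $\{0,\dots,n\}$ now be active. By (a), $k_{s+1}$ on $\{0,\dots,n\}$ is the order of the intervals. If $k_{s+1}$ is a strict linear order on $\{0,\dots,n+1\}$, activate $n+1$: insert $c_{s+1}(n+1)$ new consecutive elements in the place between (or outside) the intervals $I_w$ that $k_{s+1}$ prescribes. They form $I_{n+1}$ and are its block.
* (c) *Densify.* For each active $x$ add to $I_x$ a new leftmost element, a new rightmost element, and a new element between each two adjacent elements of $I_x$ that are not both in the block of $x$.

The order between two existing elements never changes. Numbering the elements in order of creation makes $P$ a $D$-computable order on $\omega$.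

Here is a small run. Let $c(0)=3$, $c_1(1)=c_2(1)=2$, and let $k_1$ say $1<0$ while $k_2$ says $0<1$. Write $b$ and $x$ for block elements of $1$ and $0$ as created, and a dot for other elements. After stage $1$ we have $I_1=\cdot\,b\,b\,\cdot$ to the left of $I_0=\cdot\,x\,x\,x\,\cdot$. At stage $2$, part (a) deactivates $1$. There is no interval to the left of its elements, so they go to $I_0$, which becomes $\cdot\,b\,b\,\cdot\,\cdot\,x\,x\,x\,\cdot$. Part (b) creates a new block for $1$ on the right. Part (c) inserts an element between the two old $b$'s, because they are no longer block elements. The wrong block is dissolved into filler.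

**Step 3 (every $x$ becomes permanently active with the right block).** We argue by induction on $x$. Consider stages after $k_s,c_s$ have stabilized on $\{0,\dots,x\}$ and $0,\dots,x-1$ are permanently active. If $x$ is not active at the start of such a stage, the active set is $\{0,\dots,x-1\}$, part (a) does nothing, and (b) activates $x$, since $k$ on $\{0,\dots,x\}$ is now a strict linear order. If $x$ is active but has the wrong block size or position, (a) deactivates it and (b) of the same stage activates it again with the right size and position. Once $x$ is active with block size $c(x)$ and the right position, neither $x$ nor a smaller number can be the least number in (a), so $x$ is never deactivated again.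

**Step 4 (every element finds a final owner, and the owners stand in the order of $K$).** When an element is transferred, the index of its owner strictly decreases, from $y\ge x$ to $w<x$. So every element has a final owner. Let $I_x^\infty$ be the set of elements finally owned by $x$; these sets partition $P$. An element leaves $I_x$ only if $x$ is deactivated, so $I_x^\infty$ is the increasing union of the $I_x$ at stages after $x$ is permanently active. At all late stages the intervals with indices $\le\max(x,y)$ are ordered as in $K$, by (a). Hence $x<_Ky$ implies $I_x^\infty<I_y^\infty$.

**Step 5 (each $I_x^\infty$ is $\eta+c(x)+\eta$).** New elements are created only in (b), between intervals, and in (c), never inside an active block. So the final block of $x$ stays a set of $c(x)$ consecutive elements. By (c), the part of $I_x^\infty$ to the left of the block is nonempty and has no least element. It has no greatest element, because a new element is put between the block and its current left neighbor. It is dense, because between two of its elements that are adjacent at some late stage a new element of $I_x$ is put. The same holds on the right. So $I_x^\infty\cong\eta+c(x)+\eta$, and $P\cong\Theta(K)$. $\square$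

With one color there is a converse. The following lemma is the colorless case of Lemma 2 together with its converse, due to Downey and Knight.

**Lemma 3.** Let $L$ be a countably infinite linear order and $\Gamma(L)=(\eta+2+\eta)\cdot L$. Then $D$ computes a copy of $\Gamma(L)$ if and only if $D'$ computes a copy of $L$.

*Proof.* ($\Leftarrow$) This is Lemma 2 with constant color $2$. ($\Rightarrow$) In a $D$-computable copy of $\Gamma(L)$, "$v$ is the immediate successor of $u$" says that $u<v$ and no $w$ satisfies $u<w<v$. This is $\Pi_1(D)$, hence $D'$-computable. So the set of elements having an immediate successor is $D'$-c.e. Each point of $L$ contributes exactly one such element, the first element of its 2-block. So the set is infinite and, with the induced order, isomorphic to $L$. Enumerating it without repetition gives a $D'$-computable copy of $L$. $\square$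

Lemma 3 suggests taking $\mathcal L_1=\Gamma(K)$. One then needs a $K$ which has an $X$-computable copy for exactly those $X\ge_T\emptyset'$ with $X\not\le_T\emptyset'$; that is what Theorem C(c) says. Nothing so far provides such a $K$, and we shall not find one. Colors give more room: the 3-blocks can serve as markers, and the numbers of 2-blocks between markers can carry data. The rest of the proof decides which data.

## 4. Pairs against numbers

In a $D$-computable copy of $\Theta(K)$, the oracle $D'$ decides whether $v$ is the immediate successor of $u$. It can therefore *enumerate* the elements that have a successor, and it sees the number of 2-blocks between two markers grow from below. In the other direction, $D'$ can put more and more points of color $2$ into a gap, and never take one out. So the data that a gap holds are numbers approximated from below, with $\infty$ as a possible limit.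

Here is the diagonalization that we want. Let $Z=Y'$ and suppose a $Z$-computable opponent watches a certain place in its would-be copy, seeing a nondecreasing sequence $A_t$ with limit $\Lambda$. We allow at this place all values except $\Lambda$. Then the opponent is wrong: it sees $\Lambda$, which is not allowed. On the other hand a set $X\ge_TZ$ with $X\not\le_TZ$ must be able to generate, from below, exactly the values different from $\Lambda$, although it only sees $A_t$ and not $\Lambda$. The natural strategy is to start with a value $B=a$, and to move $B$ up whenever $A_t$ equals $B$.

**The attempt with numbers.** Let the values be numbers, $A_t\in\omega$, with $\omega\setminus\{\Lambda\}$ as the set of allowed values. Take the computable sequence $A_t=t$, so $\Lambda=\infty$ and every number is allowed. Let $B$ start at time $t_0$ with $B_{t_0}=a>t_0$, and at stage $t$ move to some larger number if $A_t=B_{t-1}$, and stay otherwise. How far it moves may depend on $X$ in any way. Then $B_{t-1}\ge t$ for all $t>t_0$. Indeed $B_{t_0}\ge t_0+1$; and if $B_{t-1}=t$ then $B$ moves, so $B_t\ge t+1$, while if $B_{t-1}>t$ then $B_t=B_{t-1}\ge t+1$. So $B$ tends to $\infty$, which is not an allowed value. The opponent needed no information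 about $X$: a sequence that climbs by ones meets every number, hence meets $B$ wherever it went. Always allowing the value $\infty$ as well would spoil the diagonalization, since the opponent could then be watching a place that holds $\infty$, and $\Lambda=\infty$ would be allowed.

**Pairs.** Now let the values be pairs, $A_t\in\omega^2$ coordinatewise nondecreasing, and when $A_t$ equals $B=P$, move $B$ to
$$P+\varepsilon(0)\ \text{ or }\ P+\varepsilon(1),\qquad \varepsilon(0)=(1,0),\quad \varepsilon(1)=(0,1),\tag{2}$$
according to the next bit of $X$. The two candidates are incomparable, and nothing lies strictly between $P$ and either of them. From $(2,5)$ we go to $(3,5)$ or to $(2,6)$. If $B$ is at $(3,5)$ and $A$ moves to $(2,6)$, then $A$ can never return to $(3,5)$, and $B$ is safe forever. To keep up, $A$ must guess the bit correctly each time.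

Let us try it on $A_t=(t,0)$, where $\Lambda=(\infty,0)$, with $B$ starting at $(3,0)$ at time $0$. At $t=3$ they meet. As long as the bits of $X$ read are $0$, $B$ moves to $(4,0),(5,0),\dots$ and is met again each time. Since $X\not\le_TZ$, the set $X$ is nonempty; let $n$ be the first number with $X(n)=1$. When $B=(3+n,0)$ is met, it moves to $(3+n,1)$. The second coordinate of $A_t$ is always $0$, so $B$ rests there. The general fact is this.

**Lemma 4.** Let $(A_t)_{t\ge r}$ be a $Z$-computable, coordinatewise nondecreasing sequence in $\omega^2$, let $X\subseteq\omega$ and $m\in\omega$. Suppose there are stages $r<t_1<t_2<\cdots$ and pairs $P_1,P_2,\dots$ with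
$$A_{t_i}=P_i,\qquad P_{i+1}=P_i+\varepsilon(X(m+i-1))\qquad(i\ge1).\tag{3}$$
Then $X\le_TZ$.

*Proof.* For $t_i\le t\le t_{i+1}$ we have $P_i\le A_t\le P_{i+1}$ coordinatewise. Since no element of $\omega^2$ lies strictly between $P_i$ and $P_{i+1}$, we get $A_t\in\{P_i,P_{i+1}\}$. Hence the distinct values of $(A_t)_{t\ge t_1}$, in order of appearance, are exactly $P_1,P_2,P_3,\dots$. The oracle $Z$ runs through $(A_t)_{t\ge t_1}$ and waits for each change of value, which always comes. So $Z$ computes $(P_i)_i$, and by (3) it reads off $X(m),X(m+1),\dots$ from which coordinate changed. The finitely many bits $X(0),\dots,X(m-1)$ are hard-wired. So $X\le_TZ$. $\square$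

## 5. Guesses, families, and the order $L^Y$

It remains to make room for all opponents at once and to tell each opponent which place to watch. We fix $Y$, and let $\varphi_e^{Y'}$ be the $e$-th partial $Y'$-computable function. The $e$-th opponent is meant to decide an order relation (third argument $0$) and its successor relation (third argument $1$), but it may be nonsense. So we only use the positive answers that have arrived by stage $t$.

**Definition (what is seen at stage $t$).** Let
$$E_{e,t}=\{(u,v,i):u,v<t,\ i<2,\ \varphi^{Y'}_{e,t}(u,v,i)\!\downarrow=1\}.$$
This is a finite set, increasing in $t$ and uniformly $Y'$-computable. Write $u<_{e,t}v$ if $(u,v,0)\in E_{e,t}$. Say that $u$ *starts a $j$-chain at $t$* if there are $u=u_1,\dots,u_j$ with $(u_i,u_{i+1},1)\in E_{e,t}$ for $1\le i<j$. Let $N_{e,t}(u,v)$ be the number of $w$ with $u<_{e,t}w<_{e,t}v$ that start a 2-chain at $t$; it is finite and nondecreasing in $t$.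

**Definition (components).** For $e\in\omega$ and $a,b\in\omega\cup\{\infty\}$ let $C(e,a,b)$ be the colored order
$$3\;2^e\;3\;2^a\;3\;2^b\;3,\tag{4}$$
where $2^k$ is $k$ consecutive points of color $2$ and $2^\infty$ is a sequence of type $\omega$ of points of color $2$.

For example, $C(1,0,2)$ is $3\,2\,3\,3\,2\,2\,3$. The first gap names the opponent $e$, and the other two gaps hold the pair $(a,b)$. The opponent must find the four markers of a component that bears its name. Let us count what it sees there. In $\Theta(C(1,0,2))$ let $q_0,\dots,q_3$ be the first elements of the four 3-blocks. An element starts a 2-chain (in the true successor relation) if it is the first element of a 2-block or one of the first two elements of a 3-block. So strictly between $q_0$ and $q_1$ there are $2$ such elements: the second element of the block of $q_0$, and the first element of the 2-block. Strictly between $q_1,q_2$ there is $1$, and strictly between $q_2,q_3$ there are $3$. In general the counts are $e+1$, $a+1$, $b+1$.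

**Definition (guesses).** An $e$-guess is a quadruple $g=(q_0,q_1,q_2,q_3)$ of natural numbers, identified with a code in $\omega$.

* It is *confirmed at $t$* if $q_0<_{e,t}q_1<_{e,t}q_2<_{e,t}q_3$, each $q_i$ starts a 3-chain at $t$, and $N_{e,t}(q_0,q_1)\ge e+1$.
* It is *refuted at $t$* if $N_{e,t}(q_0,q_1)>e+1$, or some $v\ne q_1,q_2$ with $q_0<_{e,t}v<_{e,t}q_3$ starts a 3-chain at $t$.

Both properties persist from $t$ to $t+1$, because $E_{e,t}$ increases. Let $g_{e,t}$ be the guess of least code $<t$ that is confirmed and not refuted at $t$, and "undefined" if there is none. A stage $t\ge1$ is an *$e$-reset* if $g_{e,t}\ne g_{e,t-1}$, where "undefined" counts as a value. If $g_{e,t}=(q_0,\dots,q_3)$ is defined, put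
$$A_{e,t}=\big(\max(N_{e,t}(q_1,q_2)-1,0),\ \max(N_{e,t}(q_2,q_3)-1,0)\big)\in\omega^2.\tag{5}$$
As long as there is no reset, the guess is constant, so $A_{e,t}$ is coordinatewise nondecreasing in $t$. All of this is uniformly $Y'$-computable.

**Definition (the families $F_e\subseteq(\omega\cup\{\infty\})^2$).**

* If there are infinitely many $e$-resets, $F_e=\{(\infty,\infty)\}$.
* If there are finitely many $e$-resets and $g_{e,t}$ is eventually constant and defined, let $\Lambda_e=\lim_tA_{e,t}\in(\omega\cup\{\infty\})^2$ and $F_e=\omega^2\setminus\{\Lambda_e\}$.
* If $g_{e,t}$ is eventually undefined, $F_e=\omega^2$.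

With finitely many resets, $g_{e,t}$ is eventually constant, so the cases are exhaustive, and $F_e$ is never empty. If $\Lambda_e$ has an infinite coordinate, the second case gives $F_e=\omega^2$. If $\varphi^{Y'}_e$ is nowhere defined, then $E_{e,t}=\emptyset$ for all $t$, no guess is ever confirmed, and we are in the third case. The first case is the price for allowing nonsensical opponents: their sequences $A_{e,t}$ need not be monotone, so Lemma 4 says nothing about them, and we choose a family that is easy to generate in that situation.

**Definition (the order).** Let $S=\{(e,a,b):(a,b)\in F_e\}$, a nonempty countable set. Let $h:\mathbb Q\to S$ be onto with all fibers dense, and put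
$$K=\sum_{q\in\mathbb Q}C(h(q)),\qquad L^Y=\Theta(K).\tag{6}$$
The convex copies of the $C(h(q))$ in $K$, and the corresponding convex parts of $L^Y$, are called components. All blocks of $L^Y$ have size $\le3$.

Such an $h$ exists. For $q\in\mathbb Q$ let $\nu(q)$ be the exponent of $2$ in the denominator of $q$ in lowest terms. For each $k$ the set $\{q:\nu(q)=k\}$ is dense, because it contains all fractions $p/(2^k3^l)$ with $p$ odd, for every $l$. Compose $\nu$ with a surjection $\omega\to S$; its fibers are unions of one or more dense sets.

The order $K$ depends, up to isomorphism, only on $S$. Let $h^*$ be another map onto $S$ with dense fibers. Build an automorphism $f$ of $\mathbb Q$ with $h^*(f(q))=h(q)$ by back-and-forth. Given a finite order-preserving partial map with this property and a new $q$, the possible images of $q$ form an open interval of $\mathbb Q$ (perhaps unbounded), and the fiber of $h(q)$ under $h^*$ meets it. The step back is the same. Then $f$ carries components to isomorphic components in the same order.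

## 6. Sets with $D'\le_TY'$ compute no copy

We prove part 1 of Theorem B. Suppose $D'\le_TY'$ and $N=(\omega,<_N)\cong L^Y$ is $D$-computable.

**Step 1 (find the opponent).** The successor relation of $N$ is $\Pi_1(D)$, hence $\le_TD'\le_TY'$. So there is $e$ such that $\varphi^{Y'}_e$ is total and $\{0,1\}$-valued, with $\varphi^{Y'}_e(u,v,0)=1$ if and only if $u<_Nv$, and $\varphi_e^{Y'}(u,v,1)=1$ if and only if $v$ is the immediate successor of $u$. Fix this $e$. By Section 3, the elements that start a 3-chain at some stage are exactly the first elements of 3-blocks, and those that start a 2-chain at some stage are the first elements of 2-blocks and the first two elements of 3-blocks.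

**Step 2 (the surviving guesses point at components with name $e$).** We claim: a guess is eventually confirmed and never refuted if and only if $q_0,q_1,q_2,q_3$ are, in order, the first elements of the four 3-blocks of a single component $C(e,a,b)$ with this $e$.

($\Leftarrow$) The elements strictly between $q_0$ and $q_1$ that start 2-chains are the second element of the 3-block of $q_0$ and the first elements of the $e$ 2-blocks. So $N_{e,t}(q_0,q_1)$ has limit exactly $e+1$. No 3-block other than those of $q_1,q_2$ starts between $q_0$ and $q_3$. So the guess is eventually confirmed and never refuted.

($\Rightarrow$) Each $q_i$ starts a 3-chain, so it is the first element of a 3-block. Since the guess is never refuted, only $q_1,q_2$ start 3-blocks strictly between $q_0$ and $q_3$. If $q_0$ and $q_3$ lay in different components, some whole component would lie strictly between them, as $\mathbb Q$ is dense, and would give at least four starts of 3-blocks there, a contradiction. So all four $q_i$ lie in one component, and being four distinct starts of 3-blocks in increasing order, they are the starts of its four 3-blocks. Let its first coordinate be $e'$. By the count above, $N_{e,t}(q_0,q_1)$ has limit $e'+1$. Confirmation gives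 $e'+1\ge e+1$, and no refutation gives $e'+1\le e+1$. So $e'=e$.

**Step 3 (the guess settles).** Since $F_e\ne\emptyset$ and $h$ is onto $S$, some component has first coordinate $e$. So there are guesses as in Step 2; let $g^*$ be the one of least code. Each guess of smaller code is never confirmed, or is eventually refuted. Hence $g_{e,t}=g^*$ for all large $t$. There are only finitely many $e$-resets, and $F_e=\omega^2\setminus\{\Lambda_e\}$.

**Step 4 (contradiction).** Let $g^*=(q_0,\dots,q_3)$ belong to the component $C(e,a,b)$. This component occurs, so $(a,b)\in F_e\subseteq\omega^2$. By the count, $N_{e,t}(q_1,q_2)\to a+1$ and $N_{e,t}(q_2,q_3)\to b+1$, so $\Lambda_e=(a,b)$ by (5). Thus $\Lambda_e\in F_e=\omega^2\setminus\{\Lambda_e\}$, a contradiction. $\square$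

## 7. Sets $D\ge_TY$ with $D'\not\le_TY'$ compute a copy

We prove part 2 of Theorem B. Let $D\ge_TY$, $D'\not\le_TY'$ and $X=D'$. Then $X\ge_TY'$ and $X\not\le_TY'$. The plan is to generate each $F_e$ from below with oracle $X$, to assemble from this an $X$-computable copy of the colored order $K$, and to apply Lemma 2.

**Step 1 (the moving pairs).** For each $j=(e,a,b,t_0)\in\omega^4$ define, uniformly $X$-computably, a coordinatewise nondecreasing sequence $B_{j,t}\in\omega^2$ and a counter $m_{j,t}$ for $t\ge t_0$. Start with $B_{j,t_0}=(a,b)$ and $m_{j,t_0}=0$. For $t>t_0$:

* (i) if $t$ is an $e$-reset, then $B_{j,t}=B_{j,t-1}+(1,1)$ and $m_{j,t}=m_{j,t-1}$;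
* (ii) otherwise, if $A_{e,t}$ is defined and $A_{e,t}=B_{j,t-1}$, then $B_{j,t}=B_{j,t-1}+\varepsilon(X(m_{j,t-1}))$, with $\varepsilon$ as in (2), and $m_{j,t}=m_{j,t-1}+1$;
* (iii) otherwise nothing changes.

Let $B_j^\infty=\lim_tB_{j,t}\in(\omega\cup\{\infty\})^2$.

**Lemma 5.** For each $e$, $\{B^\infty_{(e,a,b,t_0)}:a,b,t_0\in\omega\}=F_e$.

*Proof.* If there are infinitely many $e$-resets, then every $B_j^\infty$ with first entry $e$ is $(\infty,\infty)$ by (i), and $F_e=\{(\infty,\infty)\}$. Now suppose there are only finitely many $e$-resets.

($\subseteq$) This is where $X\not\le_TY'$ is used. Let $j=(e,a,b,t_0)$, and let $r\ge t_0$ be such that no $t>r$ is an $e$-reset. Suppose (ii) applies at infinitely many stages, and let $t_1<t_2<\cdots$ be those that are $>r$. Put $P_i=B_{j,t_i-1}=A_{e,t_i}$ and $m=m_{j,t_1-1}$. Between the stages $t_i$ and $t_{i+1}$ nothing changes, so $m_{j,t_i-1}=m+i-1$ and $P_{i+1}=B_{j,t_i}=P_i+\varepsilon(X(m+i-1))$. For $t\ge r$ the guess $g_{e,t}$ is constant, and it is defined since $A_{e,t_1}$ is. So $(A_{e,t})_{t\ge r}$ is a $Y'$-computable, coordinatewise nondecreasing sequence. Lemma 4 with $Z=Y'$ gives $X\le_TY'$, a contradiction. So (ii) applies only finitely often, as does (i), and $B_j^\infty\in\omega^2$.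

If $\Lambda_e$ is not defined, then $F_e=\omega^2$ and we are done. If $\Lambda_e$ were defined and equal to $B_j^\infty$, it would be a pair of natural numbers, so for all large $t$ we would have $A_{e,t}=\Lambda_e=B_{j,t-1}$ with $t$ not a reset. Then (ii) would apply at all large $t$, a contradiction. Hence $B_j^\infty\ne\Lambda_e$ and $B_j^\infty\in F_e$.

($\supseteq$) Let $(a,b)\in F_e$; it is a pair in $\omega^2$ different from $\Lambda_e$, if $\Lambda_e$ is defined. After the last reset, $A_{e,t}$ is either always undefined, or always defined and nondecreasing. If it equaled $(a,b)$ infinitely often, then by monotonicity it would be eventually constantly $(a,b)$, so $\Lambda_e=(a,b)$, a contradiction. Choose $t_0$ past the last reset and past all $t$ with $A_{e,t}=(a,b)$. Then with $j=(e,a,b,t_0)$ neither (i) nor (ii) ever applies, and $B_j^\infty=(a,b)$. $\square$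

**Step 2 (an $X$-computable copy of $K$).** Fix a computable $\tilde h:\mathbb Q\to\omega^4$ that is onto with all fibers dense, for instance $\nu$ from Section 5 followed by a computable bijection $\omega\to\omega^4$. Let $e_q$ be the first entry of $\tilde h(q)$. Consider the colored order
$$\sum_{q\in\mathbb Q}C\big(e_q,B^\infty_{\tilde h(q)}\big).\tag{7}$$
Name its points as follows. For each $q$ there are four points of color $3$, the $e_q$ points of the first gap, points $l_{q,0}<l_{q,1}<\cdots$ in the second gap, and points $r_{q,0}<r_{q,1}<\cdots$ in the third gap. The point $l_{q,i}$ is enumerated when the first coordinate of $B_{\tilde h(q),t}$ exceeds $i$, and $r_{q,i}$ when the second coordinate exceeds $i$. So the gap gets exactly $k$ points if the coordinate has limit $k\in\omega$, and a sequence of type $\omega$ if the limit is $\infty$, as (4) requires. The set of points is infinite and $X$-c.e., and order and colors are computable on names. Enumerating the points without repetition gives an $X$-computable copy of (7) with domain $\omega$.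

**Step 3 (the order (7) is $K$).** By Lemma 5, the map $q\mapsto(e_q,B^\infty_{\tilde h(q)})$ is onto $S$. The fiber of $(e,a,b)\in S$ is the union of the sets $\tilde h^{-1}(j)$ over all $j$ with first entry $e$ and $B_j^\infty=(a,b)$. There is at least one such $j$, so the fiber is dense. By the uniqueness shown in Section 5, (7) is isomorphic to $K$.

**Step 4 (invert the jump).** Since $X=D'$, the colored order $K$ has a $D'$-computable copy with domain $\omega$, and Lemma 2 gives a $D$-computable copy of $\Theta(K)=L^Y$. $\square$

With Section 6 this proves Theorem B.

## 8. The spectrum of $L^\emptyset$, and Theorem C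

**Proof of Theorem A.** Let $\mathcal L_1=L^\emptyset$. Its blocks have size $\le3$. By Theorem B with $Y=\emptyset$, a set $D$ computes a copy of $\mathcal L_1$ if and only if $D'\not\le_T\emptyset'$, that is, $D'>_T\emptyset'$. By Lemma 1, $\mathrm{Spec}(\mathcal L_1)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$. $\blacksquare$

**Proof of Theorem C(a).** The point is to trade jumps of $D$ for applications of $\Gamma$. Let $n\ge1$, $Y=\emptyset^{(n-1)}$ and $\mathcal L=\Gamma^{n-1}(L^Y)$. Applying Lemma 3 $n-1$ times, to $D,D',\dots,D^{(n-2)}$ in turn, we see that $D$ computes a copy of $\mathcal L$ if and only if $D^{(n-1)}$ computes a copy of $L^Y$. Since $D^{(n-1)}\ge_T\emptyset^{(n-1)}=Y$, Theorem B, applied to $D^{(n-1)}$ in place of $D$, says that this holds if and only if $D^{(n)}\not\le_TY'=\emptyset^{(n)}$. As $D^{(n)}\ge_T\emptyset^{(n)}$ always, this means $D^{(n)}>_T\emptyset^{(n)}$. By Lemma 1, $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d^{(n)}>\mathbf 0^{(n)}\}$. $\blacksquare$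

**Proof of Theorem C(b).** We check that Section 7 is uniform in $D$ when $Y=\emptyset$. There is a computable function $f$ such that $n\in\emptyset'\iff f(n)\in D'$ for every $D$; so one procedure computes $\emptyset'$ from $D'$ for all $D$. Hence the sequences $B_{j,t}$, and the enumeration of the points of (7), are given by a fixed procedure with oracle $D'$. This procedure is total for all $D$, as each $q$ has four points whatever the $B_{j,t}$ do. We list first a point of color $3$, so that $c(0)=3$ is known. The limit lemma gives, uniformly, $D$-computable approximations, and the construction of Lemma 2 is uniform from there. So there is one functional $\Psi$ that produces, from each $D$ with $D'\not\le_T\emptyset'$, a copy of $\Theta(K)=\mathcal L_1$. $\blacksquare$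

**Proof of Theorem C(c).** Let $K$ now be any countably infinite linear order. By Lemmas 1 and 3,
$$\mathrm{Spec}(\Gamma(K))=\{\deg(D):D'\text{ computes a copy of }K\}.\tag{8}$$
Suppose this set is $\{\mathbf d:\mathbf d'>\mathbf 0'\}$, and let $X\ge_T\emptyset'$. By Friedberg's theorem $X\equiv_TD'$ for some $D$. Then $K$ has an $X$-computable copy if and only if $D'$ computes a copy of $K$, which by (8) holds if and only if $D'\not\le_T\emptyset'$, that is, $X\not\le_T\emptyset'$. Conversely, suppose that the equivalence holds for all $X\ge_T\emptyset'$. For any $D$ apply it to $X=D'$: the set $D'$ computes a copy of $K$ if and only if $D'\not\le_T\emptyset'$. By (8), $\mathrm{Spec}(\Gamma(K))=\{\mathbf d:\mathbf d'>\mathbf 0'\}$. $\blacksquare$
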